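# Denominators of the Fourier coefficients of Hecke triangle functions

## 1. The primes dividing $D_n$ and the index where each first appears

**Theorem 1.** Let $m\ge 3$ be an integer, $\lambda_m=2\cos\frac{\pi}{m}$, and let $G(\lambda_m)$ be the Hecke group generated by $z\mapsto z+\lambda_m$ and $z\mapsto -1/z$. Let $J_m$ be the triangle function (Hauptmodul) of $G(\lambda_m)$ on the upper half-plane $\mathbb H$, normalized by $J_m(\rho_m)=0$, $J_m(i)=1$, $J_m(i\infty)=\infty$, where $\rho_m=-e^{-\pi i/m}$, with Fourier expansion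
$$J_m(z)=\sum_{n\ge -1}a_nq^n,\qquad q=e^{2\pi i z/\lambda_m}.$$
For $n\ge 0$ the number $a_na_{-1}^n$ is rational; write
$$a_n=\frac{C_n}{D_n\,a_{-1}^n\,2^{6n+6}m^{3n+3}},\qquad C_n,D_n\in\mathbb Z,\quad \gcd(C_n,D_n)=1. \tag{1}$$
For a prime $p\nmid 2m$ define integers $k_0=1$ and $k_{i+1}$ by $p\,k_{i+1}\equiv k_i \pmod m$, $|k_{i+1}|<m/2$, and put $r_i=v_p(k_i^2-k_{i+1}^2)\in\{0,1,\dots,\infty\}$. Let $p$ be a prime.

1. If $p\mid 2m$ or $p\equiv\pm1\pmod m$, then $p\nmid D_n$ for all $n\ge 0$.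
2. If $p\nmid 2m$ and $p\not\equiv\pm1\pmod m$, let $i=\min\{i\ge0: r_i\le i\}$ (it exists) and $k=i+1$. The least $n$ with $p\mid D_n$ is $n_0=p^k-1$, and $v_p(D_{n_0})=k-r_{k-1}\ge 1$.
3. In case 2, $p^{k-1}\le m-1$, so $p-1\le n_0\le p(m-1)-1$. Moreover $k=1$ if and only if $p\nmid k_1^2-1$, which holds in particular whenever $p>(m+1)/2$.
4. For every odd prime $p$ and every $k\ge2$, the value $n_0=p^k-1$ occurs, for $m=p^{2k-1}+p-1$.

The theorem answers a question posed as a conjecture in a text listed as "University of California", http://ftp.halfaya.org/ucla/research/thesis.pdf. Let $m=5$ or $m\ge7$, and define $C_n,D_n$ by (1). The conjecture says that the primes dividing at least one $D_n$ with $n\ge 1$ are those with $p\nmid 2m$ and $p\not\equiv\pm1\pmod m$, and that for each such $p$ the least $n$ with $p\mid D_n$ has the form $p^k-1$, $k\ge1$.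

**Corollary 2.** The conjecture is true, and its two assertions hold for all $m\ge3$. For $m=3,4,6$ the set of primes is empty.

*Proof from Theorem 1.* In case 2 the prime $p$ is odd, so $n_0\ge p-1\ge 2$. Hence it makes no difference whether $n$ starts at $0$ or at $1$, and parts 1 and 2 give both assertions. For $m=3,4,6$ the only classes prime to $m$ are $\pm1$, so case 2 never happens. $\square$

## 2. Hecke groups, the integers $k_i$ and the exponents $r_i$

**The function.** For $m=3$ we have $\lambda_3=1$, the group is the modular group, and $J_3=j/1728$. For general $m$ we use the following textbook facts. The function $J_m$ induces a bijection $G(\lambda_m)\backslash\mathbb H\to\mathbb C$. It is locally biholomorphic except over $0$, where it is ramified of order $m$ (at the orbit of $\rho_m$), and over $1$, where it is ramified of order $2$ (at the orbit of $i$). At $i\infty$ it has a simple pole in $q$, so $a_{-1}\neq0$.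

**The normalization.** By Lehner and Raleigh, $a_n=P_n(m^2)/(Q_na_{-1}^nm^{2n+2})$ for $n\ge0$ with $P_n$ an integer polynomial of degree $n+1$ and $Q_n$ an integer. They also have $a_{-1}\in\mathbb Q$ for $m=3,4,6$, while for all other $m$ the number $a_{-1}$ is transcendental (Wolfart). So the arithmetic sits in the rational numbers
$$c_n=a_na_{-1}^n,\qquad d_n=(64m^3)^{n+1}c_n=\frac{C_n}{D_n}\qquad(n\ge 0).$$
The rationality of $c_n$ will also come out of our own computation in Section 3. Write $v=v_p$ for the $p$-adic valuation on $\mathbb Q_p$, with $v(0)=\infty$. Then $p\mid D_n$ means $v(d_n)<0$, and in that case $v(D_n)=-v(d_n)$.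

**The integers $k_i$.** Since $k_0=1$ and $pk_{i+1}\equiv k_i$, every $k_i$ is prime to $m$. As $m\ge 3$, the class $m/2$ (for even $m$) is not prime to $m$, so exactly one representative with $|k_{i+1}|<m/2$ exists. In words, $k_i$ is the absolutely least residue of $p^{-i}$ modulo $m$. The exponent $r_i$ measures how close $k_i$ and $k_{i+1}$ are $p$-adically, up to sign. The index $i$ of part 2 is the first one at which this closeness no longer exceeds the index.

Three sample pairs: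

- $(m,p)=(8,3)$: $k_0,k_1=1,3$, so $r_0=v_3(8)=0\le0$. Hence $i=0$, $k=1$, $n_0=2$ and $v_3(D_2)=1$.
- $(m,p)=(5,3)$: $k_0,k_1,k_2=1,2,-1$, so $r_0=v_3(3)=1>0$ and $r_1=v_3(3)=1\le1$. Hence $k=2$, $n_0=8$ and $v_3(D_8)=2-1=1$.
- $(m,p)=(11,3)$: $k_0,\dots,k_3=1,4,5,-2$, so $(r_0,r_1,r_2)=(v_3(15),v_3(9),v_3(21))=(1,2,1)$. Hence $i=2$, $k=3$, $n_0=26$ and $v_3(D_{26})=2$. Here $p^{k-1}=9$ is close to the bound $m-1=10$ of part 3.

In these notes $\theta$ denotes $x\frac{d}{dx}$ (or $X\frac{d}{dX}$ when the variable is $X$). The mark in $\alpha'$ never denotes a derivative.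

## 3. From $J_m$ to a hypergeometric series

The aim is to replace $J_m$ by an explicit power series. Put $A=\frac14-\frac1{m^2}$ and $\alpha=\frac12+\frac1m$, so $A=\alpha(1-\alpha)$.

**Step 1: two solutions of a differential equation from one family.** We do this in a generality needed later. Let $K$ be a field of characteristic $0$, $u,w\in K$, and $N(s)=u(s^2+s)+w$. We compute in the ring of dual numbers $K[\varepsilon]$, $\varepsilon^2=0$, in which $a+b\varepsilon$ is invertible exactly when $a\ne0$, and $H(n+\varepsilon)$ is $H(n)+\varepsilon\frac{dH}{ds}(n)$. Let $X^{\varepsilon}=1+\varepsilon\log X$ and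
$$c(n,\varepsilon)=\prod_{j<n}\frac{N(j+\varepsilon)}{(1+j+\varepsilon)^2},\qquad F(X,\varepsilon)=\sum_{n\ge0}c(n,\varepsilon)X^{n+\varepsilon}=F+\varepsilon F^*,\qquad F^*=F\log X+G .$$
Here $F=\sum c(n,0)X^n$ has constant term $1$ and $G\in XK[[X]]$ collects the $\varepsilon$-parts of the $c(n,\varepsilon)$. For example, for $u=1$, $w=A$ we have $c(1,\varepsilon)=\frac{A+\varepsilon}{(1+\varepsilon)^2}=(A+\varepsilon)(1-2\varepsilon)=A+(1-2A)\varepsilon$, so $F=1+AX+\cdots$ and $G=(1-2A)X+\cdots$.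

Now $\theta X^{n+\varepsilon}=(n+\varepsilon)X^{n+\varepsilon}$, because $\theta\bigl(X^n(1+\varepsilon\log X)\bigr)=nX^n(1+\varepsilon\log X)+\varepsilon X^n$ and $\varepsilon=\varepsilon(1+\varepsilon\log X)$. Also $(n+\varepsilon)^2c(n,\varepsilon)=N(n-1+\varepsilon)c(n-1,\varepsilon)$ for $n\ge1$, and for $n=0$ we have $\varepsilon^2=0$. Hence $\theta^2F(X,\varepsilon)=X\,N(\theta)F(X,\varepsilon)$. Both components $F$ and $F^*$ therefore solve
$$(1-uX)\,\theta^2y=uX\,\theta y+wX\,y. \tag{2}$$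

**Step 2: the Wronskian.** Let $W=F\theta F^*-F^*\theta F$. By (2), $\theta W=F\theta^2F^*-F^*\theta^2F=\frac{uX}{1-uX}W$. Moreover $W=F^2+F\theta G-G\theta F$ has constant term $1$. Since $\frac1{1-uX}$ satisfies the same first-order equation with the same constant term, $W=\frac1{1-uX}$. Put $f=G/F$, so that $F^*/F=\log X+f$. Then
$$\theta(\log X+f)=\frac{W}{F^2}=\frac{1}{(1-uX)F^2},\qquad f(0)=0. \tag{3}$$
Equation (3) determines $f$ from $F$: the coefficient of $X^n$ in $f$ is $\frac1n$ times that in $\frac1{(1-uX)F^2}$.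

For $u=1$, $w=A$ and variable $x$, this gives
$$F(x)=\sum_nB(n)x^n,\qquad B(n)=\prod_{j<n}\frac{j^2+j+A}{(j+1)^2}=\frac{(\alpha)_n(1-\alpha)_n}{n!^2},$$
and $f\in x\mathbb Q[[x]]$. The series $F$ converges for $|x|<1$ and $F(0)=1$, so $f$ converges near $0$ by (3).

**Step 3: the Schwarzian derivative.** With $\partial=\frac{d}{dx}$ let $\{w,x\}=\partial\!\left(\frac{\partial^2w}{\partial w}\right)-\frac12\left(\frac{\partial^2w}{\partial w}\right)^2$. We need four facts.

- (a) Two locally biholomorphic functions have the same Schwarzian if and only if they differ by a Möbius map applied from the left.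
- (b) $\{w,x\}=\{w,\xi\}(\partial\xi)^2+\{\xi,x\}$, and $\{\xi,x\}=0$ if $\xi$ is a Möbius function of $x$.
- (c) If $\partial w=x^{\kappa-1}\cdot$(holomorphic unit at $0$), then $\frac{\partial^2 w}{\partial w}=\frac{\kappa-1}{x}+O(1)$, with holomorphic remainder. So $\{w,x\}=\frac{(1-\kappa)-\frac12(1-\kappa)^2}{x^2}+O(\frac1x)=\frac{1-\kappa^2}{2x^2}+O(\frac1x)$. This covers $w=x^\kappa\cdot$unit with $\kappa\ne0$, and $w=\mathrm{const}\cdot(\log x+\text{holomorphic})$ with $\kappa=0$.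
- (d) If $y_1,y_2$ are independent solutions of $\partial^2y+P\partial y+Qy=0$ and $w=y_2/y_1$, then $\partial w$ is the Wronskian $\partial y_2\,y_1-y_2\,\partial y_1$ over $y_1^2$, so $\frac{\partial^2w}{\partial w}=-P-2\frac{\partial y_1}{y_1}$. Therefore $\{w,x\}=-\partial P-\frac12P^2-\frac{2(\partial^2y_1+P\partial y_1)}{y_1}=2Q-\partial P-\frac12P^2$.

Facts (a) and (b) are textbook; (c) and (d) have just been computed.

**Step 4: the Schwarzian of $z$ as a function of $x$, where $1/J_m=4x(1-x)$.** Regard $z$ as a multivalued function of $x$ through $J_m(z)=\frac1{4x(1-x)}$.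

*On $\mathbb C\setminus\{0,1\}$.* If $x\ne0,1,\frac12$, then $J_m\ne0,1,\infty$ and $dJ_m/dx\neq0$. So locally biholomorphic germs $z(x)$ exist. Two of them at the same point differ by an element of $G(\lambda_m)$: move one value to the other by a group element and use local injectivity of $J_m$. By (a), $\{z,x\}$ is single valued and holomorphic there. At $x=\frac12$ use $1-1/J_m=(1-2x)^2$. Because $J_m$ is ramified of order $2$ at $i$, the left side is the square of a local coordinate $\zeta$ at $z=i$. So $\zeta=1-2x$ defines a locally biholomorphic germ $z(x)$ at $\frac12$, and $\{z,x\}$ extends holomorphically to $\frac12$.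

*Near $x=0$.* $1/J_m$ is a local coordinate in $q$, namely $\frac{q}{a_{-1}}(1+O(q))$. So $q=4a_{-1}x(1+O(x))$ is holomorphic in $x$, and $z=\frac{\lambda_m}{2\pi i}(\log x+\text{holomorphic})$ is a branch. By (c) with $\kappa=0$, $\{z,x\}=\frac1{2x^2}+O(\frac1x)$. Since $4x(1-x)$ is invariant under $x\leftrightarrow1-x$, so is $\{z,x\}$, and $\{z,x\}=\frac1{2(1-x)^2}+O(\frac1{1-x})$ near $x=1$.

*Near $x=\infty$.* Let $\xi=1/x$ and $t=\frac{z-\rho_m}{z-\bar\rho_m}$. The stabilizer of $\rho_m$ acts on $t$ by rotations of order $m$, and $J_m$ is a local coordinate in $t^m$. As $J_m=-\frac{1}{4}\xi^2\cdot$unit$(\xi)$, we get $t=\xi^{2/m}\cdot$unit$(\xi)$. By (c) and (b), $\{z,x\}=\{t,x\}=\{t,\xi\}\,x^{-4}=\frac{1-4/m^2}{2x^2}+O(x^{-3})$.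

So $\{z,x\}-\frac1{2x^2}-\frac1{2(1-x)^2}$ is holomorphic on $\mathbb C\setminus\{0,1\}$, has at most simple poles at $0$ and $1$, and is $O(x^{-2})$ at $\infty$. Multiplied by $x(1-x)$ it becomes a bounded entire function, so it equals $\frac{c}{x(1-x)}$ with $c$ constant. Comparing coefficients of $x^{-2}$ at $\infty$ gives $1-c=\frac12(1-\frac4{m^2})$, that is, $c=\frac12+\frac2{m^2}=1-2A$.

**Step 5: comparison.** Equation (2) with $u=1$, $w=A$ reads $x(1-x)\partial^2y+(1-2x)\partial y-Ay=0$. So $P=\frac1x-\frac1{1-x}$ and $Q=\frac{-A}{x(1-x)}$. Here $-\partial P=\frac1{x^2}+\frac1{(1-x)^2}$ and $P^2=\frac1{x^2}+\frac1{(1-x)^2}-\frac2{x(1-x)}$. By (d) the ratio $F^*/F=\log x+f$ has Schwarzian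
$$\frac1{2x^2}+\frac1{2(1-x)^2}+\frac{1-2A}{x(1-x)}=\{z,x\}.$$
By (a), the branch of $z$ near $0$ from Step 4 is $z=\tau(\log x+f)$ with $\tau$ Möbius. One positive turn around $x=0$ changes $z$ to $z+\lambda_m$, since $q$ has a simple zero there, and changes $\log x+f$ by $2\pi i$. So $\tau(w+2\pi i)=\tau(w)+\lambda_m$ identically. Putting $w=\infty$ gives $\tau(\infty)=\tau(\infty)+\lambda_m$, so $\tau(\infty)=\infty$, and $\tau$ is affine of slope $\lambda_m/2\pi i$. Hence $q=\mathrm{const}\cdot xe^{f}$, and by the leading term the constant is $4a_{-1}$. Since $4J_m=\frac1{x(1-x)}$ and $4a_nq^n=4^{n+1}a_na_{-1}^n\bigl(\tfrac{q}{4a_{-1}}\bigr)^n$, we have proved the following.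

**Proposition 3.** Put $y=xe^{f(x)}$. Then $y=\frac{q}{4a_{-1}}$ and
$$\frac1{x(1-x)}=\frac1y+\sum_{n\ge0}4^{n+1}c_ny^n. \tag{4}$$
With $S=16m^3$, $x=SX$, $y=SV$, multiplying (4) by $S$ gives
$$V=Xe^{f(SX)},\qquad \frac1{X(1-SX)}=\frac1V+\sum_{n\ge0}d_nV^n. \tag{5}$$

Because $f\in x\mathbb Q[[x]]$, (4) shows again that all $c_n$ are rational. The transcendental number $a_{-1}$ has disappeared.

## 4. $D_0$, $D_1$ and $D_2$ by hand

Write $\frac1{(1-x)F^2}=1+E_1x+E_2x^2+\cdots$. From $B(1)=A$, $B(2)=\frac{A(A+2)}4$, $B(3)=\frac{A(A+2)(A+6)}{36}$ one finds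
$$F^2=1+2Ax+\bigl(A+\tfrac32A^2\bigr)x^2+\tfrac19\bigl(5A^3+13A^2+6A\bigr)x^3+\cdots,$$
$$F^{-2}=1-2Ax+\bigl(\tfrac52A^2-A\bigr)x^2-\tfrac19\bigl(23A^3-23A^2+6A\bigr)x^3+\cdots .$$
The $E_n$ are the partial sums of these last coefficients, and $f_n=E_n/n$:
$$f_1=1-2A,\qquad f_2=\tfrac14(2-6A+5A^2),\qquad f_3=\tfrac1{54}(18-66A+91A^2-46A^3).$$
With $e^f=1+e_1x+e_2x^2+\cdots$,
$$e_1=1-2A,\qquad e_2=1-\tfrac72A+\tfrac{13}4A^2,\qquad e_3=\tfrac1{108}(108-510A+857A^2-506A^3).$$
From $y=x(1+e_1x+e_2x^2+\cdots)$ we get $x=y\bigl(1-e_1y+(2e_1^2-e_2)y^2+\cdots\bigr)$ and $\frac1x=\frac1y(1+e_1x+e_2x^2+e_3x^3+\cdots)$. Adding $\frac1{1-x}$ gives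
$$4c_0=1+e_1,\qquad 16c_1=1+e_2-e_1^2,\qquad 64c_2=1-e_1+2e_1^3-3e_1e_2+e_3 .$$
Inserting the values, $c_0=\frac{1-A}{2}$, $c_1=\frac{4+2A-3A^2}{64}$, $c_2=\frac{A(3+2A-2A^2)}{108}$. In terms of $m$,
$$c_0=\frac{3m^2+4}{8m^2},\qquad c_1=\frac{69m^4-8m^2-48}{1024\,m^4},\qquad c_2=\frac{(m^2-4)(27m^4-8m^2-16)}{3456\,m^6}.$$
For $m=3$ these are $\frac{31}{72}=\frac{744}{1728}$, $\frac{5469}{82944}=\frac{196884}{1728^2}$ and $\frac{10495}{2519424}=\frac{21493760}{1728^3}$, as they must be for $J_3=j/1728$. Multiplying by $(64m^3)^{n+1}$,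
$$d_0=8m(3m^2+4),\qquad d_1=4m^2(69m^4-8m^2-48),\qquad d_2=\frac{2^{11}m^3(m^2-4)(27m^4-8m^2-16)}{27}.$$
So $D_0=D_1=1$ up to sign, and only the prime $3$ can divide $D_2$. If $3\mid m$, the factor $m^3$ cancels $27$. If $3\nmid m$, write $27m^4-8m^2-16=27m^4-8(m^2+2)$.

- If $m^2\equiv4 \pmod 9$, then $v_3(m^2-4)\ge2$ and $v_3(m^2+2)=1$, so $v_3(d_2)\ge0$.
- If $m^2\equiv7\pmod 9$, then $v_3(m^2-4)=1$ and $v_3(m^2+2)\ge2$, so again $v_3(d_2)\ge0$.
- If $m^2\equiv1\pmod 9$, both valuations are $1$, and $v_3(d_2)=-1$.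

Thus $3\mid D_2$ if and only if $m\equiv\pm1\pmod9$, and then exactly once. This agrees with Theorem 1. For $3\nmid m$ we have $k_1=\frac{1\pm m}3$ with the sign that makes it an integer, and $3\nmid k_1^2-1$ means $3\mid k_1$, that is, $m\equiv\pm1\pmod 9$.

## 5. Denominators of $e^f$ versus denominators of $d_n$

Proposition 3 says that $d_n$ is obtained from $e^f$ by inverting a power series. The next two lemmas make this quantitative, one for proving integrality and one for detecting the first denominator.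

**Lemma 4.** If $e^{f(SX)}\in\mathbb Z_p[[X]]$, then $d_n\in\mathbb Z_p$ for all $n\ge0$. The hypothesis does not change if $S$ is replaced by a $\mathbb Z_p^\times$-multiple.

*Proof.* Then $V=X(1+\cdots)$ with coefficients in $\mathbb Z_p$, so $X\in V(1+V\mathbb Z_p[[V]])$. In (5), $\frac1{X(1-SX)}=\frac1X+\frac S{1-SX}$. Apart from the term $\frac1V$, both summands have coefficients in $\mathbb Z_p$. Replacing $S$ by a unit multiple amounts to rescaling $X$ by a unit. $\square$

**Lemma 5.** Let $p\nmid 2m$, $e^f=1+\sum_{n\ge1}e_nx^n$, and let $b\ge1$ be such that $e_n\in\mathbb Z_p$ for $n<b$ and $e_b\notin\mathbb Z_p$. Then $c_n\in\mathbb Z_p$ for $n\le b-2$, and $v(c_{b-1})=v(e_b)$.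

*Proof.* Write $x=y(1+\sum\tilde e_ny^n)$. From $x=y-\sum_{n\ge1}e_nx^{n+1}$, the number $\tilde e_n$ equals $-e_n$ plus an integer polynomial in $e_1,\dots,e_{n-1},\tilde e_1,\dots,\tilde e_{n-1}$. So $\tilde e_n\in\mathbb Z_p$ for $n<b$ and $\tilde e_b\equiv-e_b$ modulo $\mathbb Z_p$. Split $\frac1{x(1-x)}=\frac1x+\frac1{1-x}$. For $j\le b-1$ the coefficient of $y^j$ in $\frac1{1-x}$ is an integer polynomial in the $\tilde e_n$ with $n\le b-2$, hence integral. In $\frac1x=\frac1y(1+\sum\tilde e_ny^n)^{-1}$ the coefficient of $y^{n-1}$ is integral for $n<b$. For $n=b$ it is $\equiv-\tilde e_b\equiv e_b$ modulo $\mathbb Z_p$. By (4), $4^{n+1}c_n\in\mathbb Z_p$ for $n\le b-2$ and $4^bc_{b-1}\equiv e_b$ modulo $\mathbb Z_p$. As $4$ is a unit and $v(e_b)<0$, the claim follows. $\square$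

So we must decide when the exponential of a series with denominators is integral. The standard tool is the following.

**Lemma 6 (Dieudonné–Dwork).** If $\varphi\in x\mathbb Q_p[[x]]$ and $h:=\varphi(x)-p^{-1}\varphi(x^p)\in\mathbb Z_p[[x]]$, then $\exp\varphi\in1+x\mathbb Z_p[[x]]$.

*Proof.* Let $\mathrm{AH}(x)=\exp\sum_{j\ge0}x^{p^j}/p^j$. We claim $\mathrm{AH}(x)=\prod_{p\nmid n}(1-x^n)^{-\mu(n)/n}$, where $\mu$ is the Möbius function. Indeed
$$-\sum_{p\nmid n}\frac{\mu(n)}n\log(1-x^n)=\sum_{p\nmid n}\sum_{l\ge1}\frac{\mu(n)}{nl}x^{nl}=\sum_{N\ge1}\frac{x^N}N\sum_{n\mid N,\ p\nmid n}\mu(n).$$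
The inner sum is the sum of $\mu$ over the divisors of the prime-to-$p$ part of $N$, so it is $1$ if $N$ is a power of $p$ and $0$ otherwise. For $a\in\mathbb Z_p$ the binomial coefficients $\binom an$ lie in $\mathbb Z_p$, so $(1+x\mathbb Z_p[[x]])^a\subset1+x\mathbb Z_p[[x]]$. As $-\mu(n)/n\in\mathbb Z_p$ for $p\nmid n$, $\mathrm{AH}$ is integral. Now $h=\sum_{n\ge1}h_nx^n$ has no constant term, and iterating $\varphi(x)=h(x)+p^{-1}\varphi(x^p)$ gives $\varphi=\sum_jp^{-j}h(x^{p^j})$. Hence $\exp\varphi=\prod_n\mathrm{AH}(x^n)^{h_n}$ is integral. $\square$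

For $\varphi=\sum_j x^{p^j}/p^j$ we have $h=x$, and $\exp\varphi=\mathrm{AH}$ is integral. For $\varphi=x$ we have $h=x-p^{-1}x^p$, which is not integral, and $e^x$ has the coefficient $1/p!$.

## 6. Applying the Dieudonné–Dwork criterion to $f$, and the obstruction series $T$

In this section $p$ is an odd prime.

**Definition (the series $F_\alpha$, $f_\alpha$).** For $\alpha\in\mathbb Z_p$ let
$$F_\alpha=\sum_n\frac{(\alpha)_n(1-\alpha)_n}{n!^2}x^n=\sum_n\binom{-\alpha}n\binom{\alpha-1}nx^n\in\mathbb Z_p[[x]],$$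
and let $f_\alpha$ be given by (3): $\theta(\log x+f_\alpha)=\frac1{(1-x)F_\alpha^2}$, $f_\alpha(0)=0$. Both depend only on $\alpha(1-\alpha)$, and their coefficients are polynomials in $\alpha(1-\alpha)$ over $\mathbb Q$. So $F_{1-\alpha}=F_\alpha$ and $f_{1-\alpha}=f_\alpha$.

For $\alpha=0$ we get $F_0=1$ and $f_0=\sum x^n/n=-\log(1-x)$.

**Definition (the map $\alpha\mapsto\alpha'$).** Let $\mu\in\{0,\dots,p-1\}$ with $\mu\equiv-\alpha\pmod p$, and $\alpha'=(\alpha+\mu)/p\in\mathbb Z_p$. Put $\alpha_0=\alpha$, $\alpha_{i+1}=\alpha_i'$, and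
$$g_\alpha(x)=f_\alpha(x)-p^{-1}f_{\alpha'}(x^p). \tag{6}$$

The map is continuous, being affine on each residue class. Replacing $\alpha$ by $1-\alpha$ replaces $\mu$ by $p-1-\mu$, so $(1-\alpha)'=1-\alpha'$ and $g_{1-\alpha}=g_\alpha$. Two examples: for an integer $\ell=\mu+p\ell'\ge0$ with $0\le\mu<p$ we have $(-\ell)'=-\ell'$. For $p=3$ the orbit of $\frac7{10}$ starts $\frac7{10},\ \frac9{10},\ \frac3{10},\ \frac1{10}$ (digits $\mu=2,0,0$).

**The orbit of $\frac12+\frac1m$.** Let $p\nmid2m$ and $\alpha=\frac12+\frac1m\in\mathbb Z_p\cap(0,1)$. If a rational $\alpha_i$ lies in $(0,1)$, then so does $(\alpha_i+\mu_i)/p$. So all $\alpha_i\in(0,1)$. Write $\alpha_i=\frac12+\frac{k_i}m$ with $|k_i|<m/2$, $k_0=1$. Then $\alpha_{i+1}=(\alpha_i+\mu_i)/p$ says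
$$p\,k_{i+1}=k_i+m\Bigl(\mu_i-\frac{p-1}2\Bigr). \tag{7}$$
Inductively $pk_{i+1}\in\mathbb Z$. Since also $k_{i+1}=m(\alpha_{i+1}-\frac12)\in\mathbb Z_p$, we get $k_{i+1}\in\mathbb Z$. So these are exactly the $k_i$ of Theorem 1, and $\gcd(k_i,m)=1$. For $m=5$, $p=3$ the orbit $\frac7{10},\frac9{10},\frac3{10}$ gives $k_i=1,2,-1$ as before.

**What Lemma 6 needs.** In Section 8 we shall prove (Proposition 9(i)) that $g_\alpha\in x\mathbb Z_p[[x]]$ for every $\alpha\in\mathbb Z_p$. Accept this for the moment.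

*The case $p\equiv\pm1\pmod m$.* Then $k_1=\pm1$, so $\alpha'\in\{\alpha,1-\alpha\}$ and $f_{\alpha'}=f_\alpha$. Hence $f_\alpha(x)-p^{-1}f_\alpha(x^p)=g_\alpha$ is integral. Lemma 6 gives $e^{f}\in\mathbb Z_p[[x]]$ and Lemma 4 gives $p\nmid D_n$ for all $n$. This is part 1 of the theorem for these primes.

*The other primes.* Now $f_{\alpha_1}$ is a different series. Put $T=f_\alpha-f_{\alpha_1}=\sum_{n\ge1}T_nx^n$. Then
$$f_\alpha(x)-p^{-1}f_\alpha(x^p)=g_\alpha(x)-p^{-1}T(x^p). \tag{8}$$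
The obstruction to integrality is $p^{-1}T(x^p)$. The next lemma says that its first bad coefficient is also the first bad coefficient of $e^f$.

**Lemma 7.** Let $p\nmid2m$, $\alpha=\frac12+\frac1m$, and let $M\ge1$ be such that $T_n\in p\mathbb Z_p$ for $n<M$ and $v(T_M)\le0$. Then the least $n$ with $p\mid D_n$ is $pM-1$, and $v(D_{pM-1})=1-v(T_M)$.

*Proof (using Proposition 9(i)).* Split $T=T_<+T_\ge$ into degrees $<M$ and $\ge M$. The right side of (8) is $h+\bar h$ with $h=g_\alpha-p^{-1}T_<(x^p)\in x\mathbb Z_p[[x]]$ and $\bar h=-p^{-1}T_\ge(x^p)$. Iterating (8), $f_\alpha=\Phi+\Psi$ with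
$$\Phi=\sum_jp^{-j}h(x^{p^j}),\qquad \Psi=\sum_jp^{-j}\bar h(x^{p^j})=-p^{-1}T_Mx^{pM}+O(x^{pM+1}).$$
Since $\Phi-p^{-1}\Phi(x^p)=h$, Lemma 6 gives $e^\Phi\in1+x\mathbb Z_p[[x]]$. In $e^{f}=e^\Phi e^\Psi=1+\sum e_nx^n$ we therefore have $e_n\in\mathbb Z_p$ for $n<pM$ and $e_{pM}\equiv-p^{-1}T_M$ modulo $\mathbb Z_p$, so $v(e_{pM})=v(T_M)-1<0$. Lemma 5 with $b=pM$ gives $c_n\in\mathbb Z_p$ for $n\le pM-2$ and $v(c_{pM-1})=v(T_M)-1$. As $64m^3$ is a $p$-adic unit, $d_n$ has the same valuation as $c_n$. $\square$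

**The first coefficient.** By Section 4, $(f_{\alpha_j})_1=1-2\alpha_j(1-\alpha_j)=\frac12+\frac{2k_j^2}{m^2}$. (Subscripts outside parentheses denote coefficients.) Hence
$$T_1=\frac{2(1-k_1^2)}{m^2}. \tag{9}$$
If $p\nmid k_1^2-1$, Lemma 7 applies with $M=1$: $n_0=p-1$ and $v(D_{p-1})=1$. This is the case $k=1$.

If $p\mid k_1^2-1$, then $T_1\in p\mathbb Z_p$ and (9) tells us nothing more. This is where the direct approach stops. One must find the first bad coefficient of $T$, and the formulas for the coefficients of $f_\alpha$ as polynomials in $\alpha(1-\alpha)$ do not show their $p$-adic size.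

**The pair $(m,p)=(5,3)$ by hand.** Here $\alpha(1-\alpha)=\frac{21}{100}$ and $\alpha_1(1-\alpha_1)=\frac9{100}$. The formulas for $f_1,f_2,f_3$ in Section 4 give
$$T_1=-\frac6{25},\qquad T_2=-\frac{27}{200},\qquad T_3=-\frac{23317}{250000}.$$
The first two lie in $3\mathbb Z_3$, the third is a unit. So $M=3$, $n_0=8$ and $v_3(D_8)=1$, as the theorem predicts. We need a reason why $T_1,T_2$ are divisible by $3$ and $T_3$ is not.

**Continuity in $\alpha$ is not enough.** In this example $\alpha=\frac7{10}$ and $\alpha_1=\frac9{10}$ satisfy $\alpha\equiv1-\alpha_1\pmod3$. One might hope that parameters congruent modulo $p^r$ give series congruent modulo $p^r$. This is false. For $p=3$ we have $-3\equiv0$, but $F_0=1$ while $F_{-3}=1-12x+30x^2-20x^3$, and $-20\not\equiv0\pmod3$. The two series agree modulo $3$ in degrees $<3$ and separate in degree $3$, where the values $(-3)'=-1$ and $0'=0$ begin to matter.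

**The idea.** Iterating (6) for $\alpha$ and for $\alpha_1$ expands $T$ itself:
$$f_\alpha=\sum_{j\ge0}p^{-j}g_{\alpha_j}(x^{p^j}),\qquad T=\sum_{j\ge0}p^{-j}\Delta_j(x^{p^j}),\qquad \Delta_j=g_{\alpha_j}-g_{\alpha_{j+1}}. \tag{10}$$
The $j$-th term compares two consecutive points of the orbit, which are $p^{r_j}$-close up to reflection, and pays a denominator $p^j$. If closeness along the orbit translates into congruences in the right range of degrees, the first $j$ with $r_j\le j$ is where $T$ stops being divisible by $p$, in degree $p^j$. Two things are to be proved: integrality of $g_\alpha$, and congruences modulo $p^r$ in degrees $<p^t$ when the first $t$ points of two orbits are $p^r$-close. Both come from one identity.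

## 7. A Frobenius identity for the second-order equation

The purpose of this section is to relate $F(X)$ and $f(X)$ to analogous series at $X^p$. The mechanism is as follows. Split the sum $\sum c(n,\varepsilon)X^{n+\varepsilon}$ according to $n$ modulo $p$. If the coefficients with index $pn+b$ are those of a second series with index $n$ times a $p$-adic power series in $n$, then that power series acts on $X^{pn}$ as a power series in a differential operator, and the second-order equation reduces it to two terms.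

Let $p$ be any prime and $u,w,\hat w\in\mathbb Z_p$, $N(s)=u(s^2+s)+w$, $\hat N(s)=u(s^2+s)+\hat w$. Section 3 with $K=\mathbb Q_p$ gives $c(n,\varepsilon),F,F^*,G,f$ from $N$, and $\hat c(n,\varepsilon),\hat F,\hat F^*,\hat G,\hat f$ from $\hat N$. A series $H(s)=\sum H_as^a$ over $\mathbb Z_p$ with $H_a\to0$ may be evaluated at $n+\varepsilon/p$, as $H(n)+\frac\varepsilon p\frac{dH}{ds}(n)$. Evaluation is additive and multiplicative.

**Proposition 8.** Suppose $F,\hat F\in\mathbb Z_p[[X]]$, and suppose there is $\Lambda(s)=\sum_a\Lambda_as^a$ with $\Lambda_0=1$, $\Lambda_a\in p\mathbb Z_p$ for $a\ge1$, $\Lambda_a\to0$, and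
$$c(pn,\varepsilon)\,\Lambda(\varepsilon/p)=\Lambda(n+\varepsilon/p)\,\hat c(n,\varepsilon/p)\qquad(n\ge0). \tag{11}$$
For $0\le b<p$ let $R_b(s)=\prod_{j<b}\frac{N(ps+j)}{(ps+1+j)^2}$ and $\Lambda R_b=\sum_a\pi_{b,a}s^a$. Define $\delta_a,\eta_a\in\mathbb Z_p[[X]]$ by $\delta_0=1$, $\eta_0=0$ and
$$\delta_{a+1}=\theta\delta_a+\frac{\hat wX}{1-uX}\eta_a,\qquad \eta_{a+1}=\delta_a+\theta\eta_a+\frac{uX}{1-uX}\eta_a, \tag{12}$$
and put
$$\mathcal A=\sum_{b<p}\sum_{a\ge0}X^b\pi_{b,a}\delta_a(X^p),\qquad \mathcal B=p^{-1}\sum_{b<p}\sum_{a\ge1}X^b\pi_{b,a}\eta_a(X^p).$$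
Then $\mathcal A,\mathcal B\in\mathbb Z_p[[X]]$ and
$$F(X)=\mathcal A\,\hat F(X^p)+p\,\mathcal B\,(\theta\hat F)(X^p), \tag{13}$$
$$f(X)-p^{-1}\hat f(X^p)=-\frac{\Lambda_1}p+\frac{\mathcal B(X)}{(1-uX^p)F(X)\hat F(X^p)}\in\mathbb Z_p[[X]]. \tag{14}$$

*Proof.*

**Step 1: integrality of $\mathcal A$ and $\mathcal B$.** For $j<b\le p-1$ the number $1+j$ is a $p$-adic unit. So $R_b$ is a power series in $ps$ over $\mathbb Z_p$: its coefficient of $s^a$ lies in $p^a\mathbb Z_p$. Multiplying back by the denominators and evaluating shows that its value at $n+\varepsilon/p$ is that of the rational function. Since $\Lambda_a\in p\mathbb Z_p$ for $a\ge1$ and $\Lambda_a\to0$, also $\pi_{b,a}\in p\mathbb Z_p$ for $a\ge1$ and $\pi_{b,a}\to0$. So the sums for $\mathcal A$ and $\mathcal B$ converge coefficientwise and are integral.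

**Step 2: splitting modulo $p$.** Let $X'=X^p$ and $\theta'=\theta/p=X'\frac d{dX'}$. From the definitions, $c(pn+b,\varepsilon)=c(pn,\varepsilon)R_b(n+\varepsilon/p)$. Also $X^{pn+\varepsilon}=X^{pn}(1+\varepsilon\log X)=X'^{\,n}(1+\frac\varepsilon p\log X')=X'^{\,n+\varepsilon/p}$, which is an eigenvector of $\theta'$ with eigenvalue $n+\varepsilon/p$. Using (11),
$$\Lambda(\varepsilon/p)F(X,\varepsilon)=\sum_{b<p}X^b\sum_n(\Lambda R_b)\bigl(n+\tfrac\varepsilon p\bigr)\hat c\bigl(n,\tfrac\varepsilon p\bigr)X'^{\,n+\varepsilon/p}=\sum_{b<p}X^b\sum_a\pi_{b,a}\,\theta'^{\,a}\hat F(X',\varepsilon/p).$$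
The interchange of $n$ and $a$ is harmless: for a fixed power of $X$ only one pair $(b,n)$ occurs, and the sum over $a$ converges there.

**Step 3: reduction to two terms.** The components of $\hat F(X',\varepsilon/p)=\hat F(X')+\frac\varepsilon p\hat F^*(X')$ solve $(1-uX')\theta'^2y=uX'\theta'y+\hat wX'y$. On solutions, $\theta'^{\,a}y=\delta_a(X')y+\eta_a(X')\theta'y$. This holds for $a=0$, and applying $\theta'$ and substituting for $\theta'^2y$ produces exactly the recursion (12). Hence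
$$\Lambda(\varepsilon/p)F(X,\varepsilon)=\mathcal A\,\hat F(X',\varepsilon/p)+p\,\mathcal B\,\theta'\hat F(X',\varepsilon/p).$$

**Step 4: the two components.** The $\varepsilon^0$-part is (13). As $\Lambda(\varepsilon/p)=1+\frac{\Lambda_1}p\varepsilon$, the $\varepsilon^1$-part is
$$\frac{\Lambda_1}pF+F^*=\frac1p\bigl(\mathcal A\hat F^*(X')+p\mathcal B\,\theta'\hat F^*(X')\bigr).$$
Insert $\mathcal A=(F-p\mathcal B\theta'\hat F)/\hat F$ from (13) and the Wronskian $\hat F\theta'\hat F^*-\hat F^*\theta'\hat F=\frac1{1-uX'}$: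
$$\mathcal A\hat F^*+p\mathcal B\,\theta'\hat F^*=\frac{\hat F^*}{\hat F}F+\frac{p\mathcal B}{(1-uX')\hat F}\qquad(\text{hatted series at }X').$$
Divide by $F$ and use $F^*/F=\log X+f$ and $(\hat F^*/\hat F)(X')=p\log X+\hat f(X^p)$. The logarithms cancel and the equality in (14) remains. Its right side is integral because $\Lambda_1\in p\mathbb Z_p$, $\mathcal B$ is integral, and $F,\hat F$ are integral with constant term $1$. $\square$

## 8. Congruences along the orbit of $\alpha$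

Let $p$ be odd again. Write $\alpha\sim_r\tilde\alpha$ if $\alpha\equiv\tilde\alpha$ or $\alpha\equiv1-\tilde\alpha\pmod{p^r}$. For $p=3$: $\frac7{10}\sim_1\frac9{10}$, because $\frac7{10}-\frac1{10}=\frac35$.

**Proposition 9.** (i) $g_\alpha\in x\mathbb Z_p[[x]]$ for all $\alpha\in\mathbb Z_p$. (ii) If $r\ge1$, $t\ge0$ and $\alpha_l\sim_r\tilde\alpha_l$ for $0\le l<t$, then $F_\alpha\equiv F_{\tilde\alpha}$ and $g_\alpha\equiv g_{\tilde\alpha}$ modulo $p^r$ in all degrees $<p^t$.

The example $F_0$, $F_{-3}$ of Section 6 with $r=t=1$ shows that the range of degrees cannot be enlarged.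

**Step 1: the hypothesis (11) for $\alpha=-\ell$, $\ell\in\mathbb Z_{\ge0}$.** Write $\ell=\mu+p\ell'$ with $0\le\mu<p$, so $\alpha'=-\ell'$. Use Section 7 with $u=1$, $N(s)=(s-\ell)(s+1+\ell)$, $\hat N(s)=(s-\ell')(s+1+\ell')$. Then $F=F_{-\ell}$, $\hat F=F_{-\ell'}$ are integral, and by (3) $f=f_{-\ell}$, $\hat f=f_{-\ell'}$. In
$$c(pn,\varepsilon)=\prod_{j<pn}\frac{(j-\ell+\varepsilon)(j+1+\ell+\varepsilon)}{(j+1+\varepsilon)^2}$$
we separate the factors whose integer part is divisible by $p$. For the three types of factors they occur at $j=\mu+ph$, at $j=ph+p-1-\mu$ and at $j=ph+p-1$ respectively $(0\le h<n)$, and they are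
$$p\bigl(h-\ell'+\tfrac\varepsilon p\bigr),\qquad p\bigl(h+1+\ell'+\tfrac\varepsilon p\bigr),\qquad p\bigl(h+1+\tfrac\varepsilon p\bigr)\ \text{(squared, in the denominator)}.$$
The powers of $p$ cancel and together these factors contribute $\hat c(n,\varepsilon/p)$. All remaining factors are invertible dual numbers. With products taken only over integers $j$ prime to $p$, and $z=pn+\varepsilon$, they contribute
$$\frac{\prod_{j=\ell+1}^{\ell+pn}(j+\varepsilon)}{\prod_{j=1}^{pn}(j+\varepsilon)}\cdot\frac{\prod_{j=-\ell}^{pn-1-\ell}(j+\varepsilon)}{\prod_{j=0}^{pn-1}(j+\varepsilon)}.$$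
In the first fraction, multiply numerator and denominator by $\prod_{1\le j\le\ell}(j+\varepsilon)$. The numerator becomes the product over $1\le j\le pn+\ell$, and after cancelling the product up to $pn$ there remains $\prod_{j=1}^\ell\frac{j+z}{j+\varepsilon}$. In the same way the second fraction is $\prod_{j=1}^{\ell}\frac{-j+\varepsilon}{-j+z}$. So the total is
$$\frac{\lambda_\ell(z)}{\lambda_\ell(\varepsilon)},\qquad \lambda_\ell(z):=\prod_{1\le j\le\ell,\ p\nmid j}\frac{j+z}{j-z}\in1+z\mathbb Z_p[[z]].$$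
Hence (11) holds with $\Lambda(s)=\lambda_\ell(ps)$, whose coefficient of $s^a$ lies in $p^a\mathbb Z_p$, and Proposition 8 applies. Here $\Lambda_1/p=L_\ell$ is the coefficient of $z$ in $\lambda_\ell$, and $\pi_{b,a}=p^a\kappa_{b,a}$ with
$$\sum_a\kappa_{b,a}z^a=\lambda_\ell(z)\prod_{j<b}\frac{(z+j-\ell)(z+j+1+\ell)}{(z+1+j)^2}\in\mathbb Z_p[[z]].$$

*A check for $\ell=0$.* Then $\lambda_0=1$ and the product telescopes to $\frac z{z+b}$ (to $1$ for $b=0$). Since $\hat w=0$, (12) gives $\delta_a=0$ for $a\ge1$ and $\eta_a=(1-X)\theta^{a-1}\frac1{1-X}$. So (14) says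
$$g_0=\frac{\mathcal B}{1-X^p}=\sum_{b=1}^{p-1}\sum_nX^{pn+b}\sum_{a\ge1}\frac{(-1)^{a-1}(pn)^{a-1}}{b^a}=\sum_{b=1}^{p-1}\sum_n\frac{X^{pn+b}}{pn+b},$$
which is indeed $f_0(X)-p^{-1}f_0(X^p)$ for $f_0=\sum X^n/n$.

**Step 2: if $r\ge1$ and $\ell\equiv\tilde\ell\pmod{p^r}$, then $\mathcal A$, $\mathcal B$, $L$ agree modulo $p^r$.** Say $\ell<\tilde\ell$. Then $\lambda_{\tilde\ell}/\lambda_\ell=\prod\frac{j+z}{j-z}$ over $\ell<j\le\tilde\ell$, $p\nmid j$. These $j$ form a disjoint union of complete systems $\Sigma$ of representatives of $(\mathbb Z/p^r)^\times$. Since $-\Sigma$ is also such a system and $|\Sigma|=p^{r-1}(p-1)$ is even,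
$$\prod_{j\in\Sigma}(z+j)\equiv\prod_{j\in\Sigma}(z-j)=\prod_{j\in\Sigma}(j-z)\pmod{p^r}.$$
As $\prod_\Sigma(j-z)$ is invertible in $\mathbb Z_p[[z]]$, we get $\lambda_\ell\equiv\lambda_{\tilde\ell}$ modulo $p^r\mathbb Z_p[[z]]$. So the $\kappa_{b,a}$ and $L$ agree modulo $p^r$. The integers $\ell'$ and $\tilde\ell'$ are congruent only modulo $p^{r-1}$ (the digit $\mu$ is common). So $\hat w$, and with it $\delta_a,\eta_a$, agree only modulo $p^{r-1}$. But
$$\mathcal A=\sum_{b,\,a\ge0}X^bp^a\kappa_{b,a}\delta_a(X^p),\qquad\mathcal B=\sum_{b,\,a\ge1}X^bp^{a-1}\kappa_{b,a}\eta_a(X^p),$$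
where $\delta_0=1$ and $\eta_1=1$ do not depend on $\hat w$. In every other term the power of $p$ in front is at least $p$. So the lost factor $p$ is recovered, and $\mathcal A,\mathcal B$ agree modulo $p^r$.

**Step 3: extension to all $\alpha\in\mathbb Z_p$ and proof of (i).** The set $\{-\ell\}$ is dense in $\mathbb Z_p$. By Step 2 the coefficients of $\mathcal A_{-\ell}$, $\mathcal B_{-\ell}$ and the numbers $L_{-\ell}:=L_\ell$ extend continuously to $\alpha\in\mathbb Z_p$, with values in $\mathbb Z_p$. Modulo $p^r$ $(r\ge1)$ they depend only on $\alpha$ modulo $p^r$. Each coefficient of $F_\alpha$, $F_{\alpha'}$, $g_\alpha$ is continuous in $\alpha$, being a polynomial in $\alpha(1-\alpha)$ and $\alpha'(1-\alpha')$. So (13) and (14) pass to the limit. For all $\alpha\in\mathbb Z_p$,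
$$F_\alpha=\mathcal A_\alpha F_{\alpha'}(x^p)+p\,\mathcal B_\alpha(\theta F_{\alpha'})(x^p),\qquad g_\alpha=-L_\alpha+\frac{\mathcal B_\alpha}{(1-x^p)F_\alpha F_{\alpha'}(x^p)}. \tag{15}$$
The right side of the second identity is integral and $g_\alpha(0)=0$. This is (i).

**Step 4: proof of (ii) by induction on $t$.** For $t=0$ only the constant terms $F(0)=1$, $g(0)=0$ are concerned. Let $t\ge1$. Replacing $\tilde\alpha$ by $1-\tilde\alpha$ changes every $\tilde\alpha_l$ into $1-\tilde\alpha_l$. It changes neither $F_{\tilde\alpha}$, $g_{\tilde\alpha}$ nor the hypotheses. So we may assume $\alpha\equiv\tilde\alpha\pmod{p^r}$. Then $\mathcal A,\mathcal B,L$ agree modulo $p^r$. The induction hypothesis for $\alpha',\tilde\alpha'$ and $t-1$ gives $F_{\alpha'}\equiv F_{\tilde\alpha'}$ modulo $p^r$ in degrees $<p^{t-1}$. So $F_{\alpha'}(x^p)$ and $(\theta F_{\alpha'})(x^p)$ agree modulo $p^r$ with their counterparts for $\tilde\alpha'$ in degrees $<p^t$. Insert this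 in the first identity of (15) to get $F_\alpha\equiv F_{\tilde\alpha}$, and then in the second to get $g_\alpha\equiv g_{\tilde\alpha}$, modulo $p^r$ in degrees $<p^t$. $\square$

With (i) proved, Lemma 7 and part 1 for $p\equiv\pm1\pmod m$, $p\nmid2m$, are established.

## 9. The first bad coefficient of $T$

Let $p\nmid2m$, $p\not\equiv\pm1\pmod m$, $\alpha=\frac12+\frac1m$. By Lemma 7, part 2 of the theorem follows once we show, for the index $i$ of the theorem,
$$T_n\in p\mathbb Z_p\ \ (n<p^i),\qquad v(T_{p^i})=r_i-i\le0. \tag{16}$$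
Indeed then $M=p^i$ gives $n_0=p^{i+1}-1=p^k-1$ and $v(D_{n_0})=1-(r_i-i)=k-r_{k-1}\ge1$.

**Step 1: $i$ exists.** For all $j$ we have $k_{j+1}\ne\pm k_j$. Otherwise $pk_{j+1}\equiv k_j$ and $\gcd(k_j,m)=1$ would give $p\equiv\pm1\pmod m$. So $0<|k_j^2-k_{j+1}^2|<m^2/4$, hence $p^{r_j}<m^2/4$. The $r_j$ are bounded and $r_j\le j$ for large $j$. Fix $i=\min\{j:r_j\le j\}$.

**Step 2: closeness along the orbit.** For $j<i$ we have $r_j\ge j+1\ge1$, so $k_{j+1}\equiv\pm k_j\pmod p$. Starting from $k_0=1$, the integers $k_0,\dots,k_i$ are prime to $p$. If $j\le i$ and $r_j\ge1$, then $p$ divides exactly one of $k_j-k_{j+1}$, $k_j+k_{j+1}$, because their sum $2k_j$ is prime to $p$. It divides that one to the exponent $r_j$. Now $\alpha_j-\alpha_{j+1}=\frac{k_j-k_{j+1}}m$ and $\alpha_j-(1-\alpha_{j+1})=\frac{k_j+k_{j+1}}m$. Hence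
$$\alpha_j\sim_{r_j}\alpha_{j+1}\ \text{ with } r_j\ge j+1\quad(j<i),\qquad \alpha_i\sim_{r_i}\alpha_{i+1}\ \text{ if } r_i\ge1. \tag{17}$$

**Step 3: $T_n\in p\mathbb Z_p$ for $n<p^i$.** In (10) the $j$-th term contributes to degree $n$ only if $p^j\mid n$, so only $j<i$ matter, through coefficients of $\Delta_j$ in degrees $<p^{i-j}$. For $0\le l<i-j$ we have $r_{j+l}\ge j+l+1\ge j+1$, so $\alpha_{j+l}\sim_{j+1}\alpha_{j+1+l}$ by (17). Proposition 9(ii), applied to $\alpha_j$ and $\alpha_{j+1}$ with $r=j+1$, $t=i-j$, gives $\Delta_j\equiv0$ modulo $p^{j+1}$ in these degrees. After division by $p^j$ a factor $p$ remains.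

**Step 4: $v(T_{p^i})=r_i-i$.** Terms with $j>i$ in (10) do not reach degree $p^i$. The term $j=i$ contributes $p^{-i}(\Delta_i)_1$. Since $(g_{\alpha_j})_1=(f_{\alpha_j})_1=\frac12+\frac{2k_j^2}{m^2}$, this is
$$p^{-i}\cdot\frac{2(k_i^2-k_{i+1}^2)}{m^2},\qquad\text{of valuation } r_i-i.$$
For $j<i$ the contribution is $p^{-j}(\Delta_j)_{p^{i-j}}$. Let $\rho=\min(j+1,r_i)$. If $\rho\ge1$, then by (17) $\alpha_{j+l}\sim_\rho\alpha_{j+1+l}$ for $0\le l\le i-j$. For $l<i-j$ this is because $r_{j+l}\ge j+1\ge\rho$, for $l=i-j$ because $r_i\ge\rho$. Proposition 9(ii) with $r=\rho$, $t=i-j+1$ covers degree $p^{i-j}$ and gives $v\bigl((\Delta_j)_{p^{i-j}}\bigr)\ge\rho$. If $\rho=0$, the same bound is Proposition 9(i). So the $j$-th contribution has valuation at least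
$$\rho-j=\min(1,\,r_i-j)>r_i-i,$$
because $r_i-i\le0<1$ and $j<i$. The term $j=i$ strictly dominates, which proves (16) and part 2. $\square$

For $(m,p)=(5,3)$, $i=1$: the term $j=1$ contributes $\frac13\cdot\frac{2(4-1)}{25}=\frac2{25}$ to $T_3$, a unit. The term $j=0$ contributes $T_3-\frac2{25}=-\frac{43317}{250000}$, and $9\mid43317$. This agrees with the bound $\rho=1$.

## 10. The primes dividing $2m$

Here $\alpha=\frac12+\frac1m$ is no longer a $p$-adic integer, and the factor $S=16m^3$ must do the work. By Lemma 4 it suffices to show $e^{f(SX)}\in\mathbb Z_p[[X]]$, with $S$ replaced by a unit multiple if convenient. Let $\nu=v_p(m)$. We use Legendre's bound $v(n!)\le\frac{n-1}{p-1}$ for $n\ge1$, and $B(n)=\prod_{j<n}\bigl((j+\frac12)^2-\frac1{m^2}\bigr)/n!^2$.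

### 10.1. Size estimates: $p=2\mid m$; $p\ge5$, $p\mid m$; $p=3$, $\nu\ge2$

**Step 1: bounds for $F(SX)$.** For $n\ge1$:

- $p\ge5$: each factor has valuation $-2\nu$ and $v(S)=3\nu$. So $v(B(n)S^n)=\nu n-2v(n!)\ge n-\frac{n-1}2=\frac{n+1}2$.
- $p=3$, $\nu\ge2$: likewise $v(B(n)S^n)=\nu n-2v(n!)\ge2n-(n-1)\ge\frac{n+1}2$.
- $p=2$, $\nu=1$, $m=2m_0$: $(j+\frac12)^2-\frac1{m^2}=j^2+j+\frac{m_0^2-1}{4m_0^2}\in\mathbb Z_2$ and $v(S)=7$. So $v(B(n)S^n)\ge7n-2(n-1)\ge n+1$.
- $p=2$, $\nu\ge2$: each factor has valuation $\ge-2\nu$ and $v(S)=4+3\nu$. So $v(B(n)S^n)\ge(4+\nu)n-2(n-1)\ge n+1$.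

In all cases $v(S^n)\ge3n\ge n+1$.

**Step 2: bounds for $f(SX)$.** Consider series $\sum_{n\ge1}s_nX^n$ with $v(s_n)\ge\frac{n+1}2$ ($p$ odd), respectively $v(s_n)\ge n+1$ ($p=2$). They are closed under sums. They are closed under products, since $\frac{a+1}2+\frac{b+1}2>\frac{a+b+1}2$, and similarly for $p=2$. Hence they are closed under $s\mapsto(1+s)^{-1}-1$. Step 1 says that $F(SX)-1$ and $-SX$ are of this type, so $\frac1{(1-SX)F(SX)^2}-1$ is too. By (3) the coefficients $\phi_n$ of $f(SX)$ satisfy $v(\phi_n)\ge\frac{n+1}2-v(n)$, respectively $\ge n+1-v(n)$. We claim $v(\phi_n)\ge1$ for all $n\ge1$.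

- If $p\nmid n$, this is clear.
- If $p$ is odd and $p\mid n$, then $n\ge3$ and $v(n)\le\log_3n$. Also $\frac{n+1}2\ge1+\log_3n$, with equality at $n=3$ and increasing difference for $n\ge3$.
- If $p=2$, use $v(n)\le n$.

**Step 3: conclusion.** Since $v(\phi_n^l/l!)\ge l-v(l!)\ge0$, each $\exp(\phi_nX^n)$ is integral. So is their product $e^{f(SX)}$.

### 10.2. Frobenius identity: $p=2$, $m$ odd; $p=3$, $\nu=1$

In these two cases the estimates give no growth. For $p=3$, $\nu=1$ and $n=3^l$ we have $v(B(n)S^n)=n-2v(n!)=n-(n-1)=1$. For $p=2$, $m$ odd and $n=2^l$ it is $2n-2v(n!)=2$. So the division by $n$ in (3) is not controlled. Instead we use Proposition 8, this time with $\hat N=N$. Take $u=16$ for $p=2$ and $u=27$ for $p=3$ (a unit multiple of $S$), and $x=uX$. Put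
$$P_\beta(s)=(ps+\beta)(ps+p-\beta)=p^2(s^2+s)+\beta(p-\beta).$$

- $p=2$: let $\beta=1-\frac2m\in\mathbb Z_2^\times$. Then $N(s):=16\bigl((s+\frac12)^2-\frac1{m^2}\bigr)=4P_\beta(s)$, and $\beta(2-\beta)=1-\frac4{m^2}\equiv1\pmod4$.
- $p=3$, $m=3m_0$: let $\beta=\frac32-\frac1{m_0}\in\mathbb Z_3^\times$. Then $N(s):=27\bigl((s+\frac12)^2-\frac1{m^2}\bigr)=3P_\beta(s)$, and $\beta(3-\beta)=\frac94-\frac1{m_0^2}\equiv-1\pmod3$.

**Step 1: the setting of Section 7.** Here $N(s)=u(s^2+s)+w$ with $w\in\mathbb Z_p$, and $c(n,0)=u^nB(n)$. So $F(X)$ of Section 7 is $\sum_n B(n)(uX)^n$, and by (3) the series $f(X)$ of Section 7 is our $f$ at $uX$. For $j\in\mathbb Z$ the values $P_\beta(j)$ are units, so $c(n,0)$ is $4^n\cdot\text{unit}/n!^2$, respectively $3^n\cdot\text{unit}/n!^2$. It is nonzero, and by Legendre's bound it is integral.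

**Step 2: the quotient to be interpolated.** Separate the multiples of $p$ in $\prod_{l\le pn}(l+\varepsilon)^2$. They give $p^{2n}\prod_{l\le n}(l+\frac\varepsilon p)^2$. The powers of $p$ cancel: the numerators of $c(pn,\varepsilon)$ and $c(n,\varepsilon/p)$ leave $4^{2n-n}=2^{2n}$, respectively $3^{3n-n}=3^{2n}$. The other factors satisfy $\prod_{0<l<p}(pj+l+\varepsilon)^2=P_1(j+\varepsilon/p)^{p-1}$: for $p=2$ both sides are $(2j+1+\varepsilon)^2$, for $p=3$ both are $(3j+1+\varepsilon)^2(3j+2+\varepsilon)^2$. Hence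
$$\frac{c(pn,\varepsilon)}{c(n,\varepsilon/p)}=\frac{\prod_{j<pn}P_\beta(j+\varepsilon)}{\prod_{j<n}P_\beta(j+\frac\varepsilon p)\ \prod_{j<n}P_1(j+\frac\varepsilon p)^{p-1}}. \tag{18}$$
Let $\hat P=P$ for $p=2$ and $\hat P=-P$ for $p=3$. Replacing $P$ by $\hat P$ in (18) changes nothing, since for $p=3$ the sign is $(-1)^{3n-n-2n}=1$. Now, for both parameters $\beta$ and $1$,
$$\hat P(s)=\hat\omega+\sigma p^2(s^2+s),\qquad\sigma=\pm1,\qquad \hat\omega\equiv1\ \ (\mathrm{mod}\ 4\text{ if }p=2,\ \mathrm{mod}\ 3\text{ if }p=3).$$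
For the parameter $1$, $\hat\omega=1$, respectively $-1\cdot2=-2$.

**Step 3: a solution of $M(s+1)=\hat P(s)M(s)$.** Such a function turns the products in (18) into quotients of values. Let $\mathbb Z_p\langle s\rangle$ be the ring of power series over $\mathbb Z_p$ with coefficients tending to $0$. It is complete for the Gauss norm (the maximum of the absolute values of the coefficients). For example, $\sum p^as^a$ belongs to it and $\sum s^a$ does not. We say that an element has valuation $\ge l$ if all its coefficients do. We use von Staudt's theorem: $pB_l\in\mathbb Z_p$ for all Bernoulli numbers $B_l$.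

**Lemma 10.** For $\hat P$ as above there is $M\in1+p\,\mathbb Z_p\langle s\rangle$ with constant term $1$ and $M(s+1)=\hat P(s)M(s)$.

*Proof.* Let $U_k(s)\in\mathbb Q[s]$ satisfy $U_k(s+1)-U_k(s)=(s^2+s)^k$, $U_k(0)=0$, and put
$$\mathcal L(s)=s\log\hat\omega+\sum_{k\ge1}\frac{(-1)^{k-1}}k\Bigl(\frac{\sigma p^2}{\hat\omega}\Bigr)^kU_k(s).$$

*Size of $\mathcal L$.* The polynomial with difference $s^r$ that vanishes at $0$ has coefficients $\binom rlB_l/(r+1-l)$, $0\le l\le r$. By von Staudt these have valuation $\ge-1-\lfloor\log_p(r+1)\rfloor$. In $(s^2+s)^k$ only $r\le2k$ occur, with integer coefficients. So the $k$-th term of $\mathcal L$ has valuation at least $b_k:=2k-v(k)-1-\lfloor\log_p(2k+1)\rfloor$, and $b_k\to\infty$.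

For $p=3$: $U_1=\frac{s^3-s}3$, so the term $k=1$ has valuation $\ge1$. Next $b_2=2$. For $k\ge3$, $b_k\ge2k-1-\log_3(k(2k+1))\ge2$, since at $k=3$ the middle expression is $5-\log_321>2$ and it increases with $k$. Also $\log\hat\omega\in3\mathbb Z_3$. So $\mathcal L\in3\mathbb Z_3\langle s\rangle$.

For $p=2$: the term $k=1$ has valuation $\ge2$. For $k=2$, $U_2=\frac{s^5}5-\frac{s^3}3+\frac{2s}{15}$ has $2$-integral coefficients, and the term has valuation $\ge4-1=3$. Next $b_3=3$ and $b_4=2$. For $k\ge5$, $b_k\ge2k-1-\log_2(k(2k+1))\ge3$, since at $k=5$ the middle expression is $9-\log_255>3$ and it increases. Also $\log\hat\omega\in4\mathbb Z_2$. So $\mathcal L\in4\mathbb Z_2\langle s\rangle$.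

*The exponential.* By Legendre's bound, for $n\ge1$ the element $\mathcal L^n/n!$ has valuation $\ge2n-(n-1)=n+1$ for $p=2$ and $\ge n-\frac{n-1}2=\frac{n+1}2$ for $p=3$. So $M=\exp\mathcal L$ converges in $1+p\mathbb Z_p\langle s\rangle$. Its constant term is $1$ because $\mathcal L(0)=0$.

*The functional equation.* The shift $s\mapsto s+1$ and its inverse do not increase the Gauss norm, so the shift is an isometric ring automorphism, and we may shift termwise:
$$\mathcal L(s+1)-\mathcal L(s)=\log\hat\omega+\log\Bigl(1+\frac{\sigma p^2(s^2+s)}{\hat\omega}\Bigr).$$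
It remains to exponentiate. Both $\hat\omega-1$ and $\sigma p^2(s^2+s)/\hat\omega$ have valuation $>\frac1{p-1}$. For an element $\upsilon$ of valuation $\ge c>\frac1{p-1}$ we have $\exp\log(1+\upsilon)=1+\upsilon$. To see this, expand. The terms are $\pm\upsilon^{n_1+\cdots+n_l}/(l!\,n_1\cdots n_l)$. With $N=n_1+\dots+n_l$, $v(n)\le v(n!)\le\frac{n-1}{p-1}$ and $v(l!)\le\frac{l-1}{p-1}$ for $l\ge1$, their valuation is at least $N(c-\frac1{p-1})+\frac1{p-1}$. This tends to infinity with $N$, so the terms may be rearranged by $N$, and the formal identity $\exp\log(1+t)=1+t$ applies. Since $\exp$ turns sums into products, $M(s+1)=M(s)\,\hat\omega\bigl(1+\sigma p^2(s^2+s)/\hat\omega\bigr)=\hat P(s)M(s)$. $\square$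

**Step 4: conclusion.** Let $M_\beta,M_1$ be the series of Lemma 10 for the parameters $\beta$ and $1$. For $\xi=\varepsilon$ or $\xi=\varepsilon/p$ the functional equation gives $\prod_{j<n}\hat P(j+\xi)=M(n+\xi)/M(\xi)$. So by (18), condition (11) holds with $\hat c=c$ and
$$\Lambda(s)=\frac{M_\beta(ps)}{M_\beta(s)\,M_1(s)^{p-1}}\in1+p\,\mathbb Z_p\langle s\rangle,\qquad\Lambda_0=1.$$
The first product in (18), with $pn$ factors, is $M_\beta(pn+\varepsilon)/M_\beta(\varepsilon)$, and $pn+\varepsilon=p(n+\frac\varepsilon p)$. Proposition 8 applies, and (14) with $\hat f=f$ says $f(X)-p^{-1}f(X^p)\in\mathbb Z_p[[X]]$. By Lemma 6, $e^{f(X)}$ is integral. In the notation of Section 5 this series is $e^{f(uX)}$, so Lemma 4 applies.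

Together with 10.1 this covers all $p\mid2m$: $p\nmid D_n$ for all $n\ge0$. Part 1 of Theorem 1 is complete, and with Section 9 so is Corollary 2.

## 11. The bound on $k$, and a family realizing every $k\ge2$

**Part 3.** By definition $k=1$ if and only if $r_0=0$, that is, $p\nmid k_1^2-1$. Let $k\ge2$, so $i=k-1\ge1$. By Step 2 of Section 9 with $j=i-1$, where $r_{i-1}\ge i$, the power $p^i$ divides one of $k_{i-1}-k_i$, $k_{i-1}+k_i$. Both are nonzero, and since $|k_j|\le\frac{m-1}2$ their absolute values are at most $m-1$. So $p^{k-1}\le m-1$. For $k=1$ this is trivial. Hence $p-1\le n_0=p\cdot p^{k-1}-1\le p(m-1)-1$. Finally, if $k\ge2$, then $p$ divides one of the nonzero integers $k_1\pm1$, so $p\le|k_1|+1\le\frac{m+1}2$. Therefore $p>\frac{m+1}2$ forces $k=1$. $\square$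

**Part 4.** Let $p$ be odd, $k\ge2$, $K=2k-2$ and $m=p^{K+1}+p-1$.

**Step 1: we are in case 2, and $k_1=1+p^K$.** The number $m$ is odd, $m\equiv-1\pmod p$, and $m>p+1$. So $p\nmid2m$ and $p\not\equiv\pm1\pmod m$. Since $p(1+p^K)=m+1$, and $m-2(1+p^K)\ge3p^K+p-1-2-2p^K=p^K+p-3>0$, we have $k_1=1+p^K$.

**Step 2: the differences shrink by a factor $p$.** By (7), $pk_{j+1}=k_j+mt_j$ with $t_j\in\mathbb Z$, $|t_j|\le\frac{p-1}2$. So $t_j$ is determined by $t_j\equiv-k_j/m\pmod p$. If $k_j\equiv k_{j-1}\pmod p$, then $t_j=t_{j-1}$, and subtracting gives $p(k_{j+1}-k_j)=k_j-k_{j-1}$. Starting from $k_1-k_0=p^K$, induction gives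
$$k_{j+1}-k_j=p^{K-j}\qquad(0\le j\le K).$$
The step from $j-1$ to $j\le K$ is allowed because $k_j-k_{j-1}=p^{K-j+1}$ is divisible by $p$.

**Step 3: the exponents.** Hence $k_j\equiv1\pmod p$ for $j\le K$. For $j<K$ we get $k_j+k_{j+1}\equiv2\not\equiv0\pmod p$ and $r_j=K-j$. So $r_j>j$ exactly for $j<K/2$ in this range, and $r_{K/2}=K/2$, where $K/2=k-1<K$. The index of part 2 is therefore $i=K/2=k-1$, the exponent $i+1$ equals the given $k$, and $n_0=p^k-1$. $\square$

For $p=3$, $k=2$ this family gives $m=27+2=29$, $K=2$ and $k_0,k_1,k_2,k_3=1,10,13,14$. Here $r_0=v_3(99)=2>0$ and $r_1=v_3(69)=1\le1$, so $n_0=8$ and, by part 2, $v_3(D_8)=2-1=1$.
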